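\title{Polarized partition relations at the successor of a singular cardinal}

\begin{abstract}
Let $\kappa$ be a singular cardinal with $2^\kappa=\kappa^+$. We construct $\kappa^+$ subsets of $\kappa^+$, any two of which have fewer than $\kappa$ common points, such that every subset of $\kappa^+$ of size $\kappa^+$ meets all but at most $\kappa$ of them. This gives a coloring of $\kappa^+\times\kappa^+$ with no $\kappa^+\times\kappa^+$ rectangle in the first color and no $2\times\kappa$ rectangle in the second. For $\kappa=\aleph_\omega$ and $\kappa=\aleph_{\omega_1}$ it answers in the negative, under the Generalized Continuum Hypothesis, a problem on polarized partition relations. Under the same hypothesis we determine, for every singular $\kappa$, all pairs $(a,b)$ such that every coloring of $\kappa^+\times\kappa^+$ has a $\kappa^+\times\kappa^+$ rectangle in the first color or an $a\times b$ rectangle in the second.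
\end{abstract}

\section{Introduction}\label{sec:intro}

For cardinals $a,b,a_0,a_1,b_0,b_1$, the \emph{polarized partition relation}
\[
\begin{pmatrix} a\\ b\end{pmatrix}\rightarrow\begin{pmatrix} a_0&a_1\\ b_0&b_1\end{pmatrix}
\]
is the following statement: whenever $|A|=a$, $|B|=b$ and $A\times B=K_0\cup K_1$, there are $i<2$ and sets $A'\subseteq A$, $B'\subseteq B$ with $|A'|=a_i$, $|B'|=b_i$ and $A'\times B'\subseteq K_i$. Its negation is written with $\not\rightarrow$. We call $A'\times B'$ a \emph{$c\times d$ rectangle} if $|A'|=c$ and $|B'|=d$, and we think of $K_0$ and $K_1$ as two colors. The Generalized Continuum Hypothesis (GCH) says that $2^\mu=\mu^+$ for every infinite cardinal $\mu$. Problem~13 of \cite{PR} asks to decide, under GCH, whether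
\begin{equation}\label{eq:problem1}
\begin{pmatrix}\aleph_{\omega+1}\\ \aleph_{\omega+1}\end{pmatrix}\rightarrow\begin{pmatrix}\aleph_{\omega+1}&a_1\\ \aleph_{\omega+1}&\aleph_\omega\end{pmatrix}\qquad\text{for } 2\le a_1\le\aleph_1,
\end{equation}
and whether
\begin{equation}\label{eq:problem2}
\begin{pmatrix}\aleph_{\omega_1+1}\\ \aleph_{\omega_1+1}\end{pmatrix}\rightarrow\begin{pmatrix}\aleph_{\omega_1+1}&a_1\\ \aleph_{\omega_1+1}&\aleph_{\omega_1}\end{pmatrix}\qquad\text{for } 2\le a_1<\aleph_0 .
\end{equation}
We show that all these relations fail, already for $a_1=2$, by an argument that works for every singular cardinal.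

To see why these are the cases to ask about, fix an infinite cardinal $\kappa$, put $\lambda=\kappa^+$, and for $1\le a,b\le\lambda$ let $P(a,b)$ denote the relation
\[
\begin{pmatrix}\lambda\\ \lambda\end{pmatrix}\rightarrow\begin{pmatrix}\lambda&a\\ \lambda&b\end{pmatrix}.
\]
It says that a set $K_1\subseteq\lambda\times\lambda$ that meets every $\lambda\times\lambda$ rectangle must contain an $a\times b$ rectangle. If $P(a,b)$ holds, it holds for all smaller values of $a$ and $b$, since one can pass to a subrectangle. Also $P(a,b)$ is equivalent to $P(b,a)$, since one can exchange the two coordinates. The first restriction comes from the ordering of $\lambda$.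

\begin{example}\label{ex:order}
Let $K_1=\{(\alpha,\beta):\beta<\alpha\}$ and $K_0=\{(\alpha,\beta):\beta\ge\alpha\}$. The row of $K_1$ at $\alpha$ is the set of ordinals below $\alpha$, which has size at most $\kappa$, so $K_1$ contains no $1\times\lambda$ rectangle. If $A'\times B'\subseteq K_0$ and $\beta\in B'$, then $\beta$ is an upper bound of $A'$, so $|A'|\le\kappa$. Hence $P(1,\lambda)$ fails.
\end{example}

So $P(a,b)$ can hold only if $a,b\le\kappa$. For singular strong limit $\kappa$, much of this range is positive.

\begin{theorem}\label{thm:positive}
Let $\kappa$ be a singular strong limit cardinal, $\lambda=\kappa^+$, and let $\lambda\times\lambda=K_0\cup K_1$, where $K_0$ contains no $\lambda\times\lambda$ rectangle. Then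
\begin{enumerate}
\item[(1)] for every $\theta<\kappa$, the set $K_1$ contains a $\lambda\times\theta$ rectangle or a $\theta\times\lambda$ rectangle;
\item[(2)] some row $R_\alpha=\{\beta:(\alpha,\beta)\in K_1\}$ has $|R_\alpha|\ge\kappa$.
\end{enumerate}
\end{theorem}

Thus $P(\theta,\theta)$ holds for all $\theta<\kappa$, and $P(1,\kappa)$ holds. The first pair left undecided is $(2,\kappa)$, which is where \eqref{eq:problem1} and \eqref{eq:problem2} begin. One might guess that singularity forces a positive answer. Let $\langle\kappa_i:i<\operatorname{cf}\kappa\rangle$ be cofinal in $\kappa$, and suppose that $K_1$ contains $\lambda\times\kappa_i$ rectangles $A_i\times B_i$ for all $i$. Two rows that belong to $A_i$ for cofinally many $i$ share $\kappa$ points, and there are few sets $A_i$, each of them large. But the $A_i$ may be disjoint, and the main theorem shows that no gluing of this kind can succeed.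

The failure of $P(2,\kappa)$ is best read off the rows $X_\alpha=\{\beta:(\alpha,\beta)\in K_1\}$. The set $K_1$ contains no $2\times\kappa$ rectangle exactly when any two rows have fewer than $\kappa$ common points. Its complement contains no $\lambda\times\lambda$ rectangle exactly when every set of size $\lambda$ is missed by at most $\kappa$ rows. The two demands pull in opposite directions: the rows must be nearly disjoint, and yet almost all of them must enter every large set. We write $[B]^\mu$ for the set of subsets of $B$ of size $\mu$.

\begin{theorem}\label{thm:family}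
Let $\kappa$ be a singular cardinal with $2^\kappa=\kappa^+=\lambda$. There are sets $X_\alpha\subseteq\lambda$ $(\alpha<\lambda)$ with $|X_\alpha|\le\kappa$ such that
\begin{enumerate}
\item[(1)] $|X_\alpha\cap X_\beta|<\kappa$ for $\alpha\ne\beta$;
\item[(2)] for every $B\in[\lambda]^\lambda$, all but at most $\kappa$ many $\alpha<\lambda$ satisfy $X_\alpha\cap B\ne\emptyset$, and indeed $|X_\alpha\cap B|=\kappa$.
\end{enumerate}
Consequently, for every $a_1\ge2$,
\[
\begin{pmatrix}\kappa^+\\ \kappa^+\end{pmatrix}\not\rightarrow\begin{pmatrix}\kappa^+&a_1\\ \kappa^+&\kappa\end{pmatrix}.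
\]
\end{theorem}

The last assertion follows from (1) and (2) by the translation above, with $K_1=\{(\alpha,\beta):\beta\in X_\alpha\}$ and $K_0$ its complement. The cardinals $\aleph_\omega$ and $\aleph_{\omega_1}$ are singular, of cofinality $\aleph_0$ and $\aleph_1$, and their successors are $\aleph_{\omega+1}$ and $\aleph_{\omega_1+1}$. This settles the problem.

\begin{corollary}\label{cor:answer}
Under GCH, the relation \eqref{eq:problem1} fails for every $a_1$ with $2\le a_1\le\aleph_1$, and the relation \eqref{eq:problem2} fails for every $a_1$ with $2\le a_1<\aleph_0$.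
\end{corollary}

The two theorems and Example~\ref{ex:order} together leave no pair undecided.

\begin{theorem}[GCH]\label{thm:classification}
Let $\kappa$ be singular and $1\le a_1,b_1\le\kappa^+$. Then
\[
\begin{pmatrix}\kappa^+\\ \kappa^+\end{pmatrix}\rightarrow\begin{pmatrix}\kappa^+&a_1\\ \kappa^+&b_1\end{pmatrix}
\]
holds if and only if one of the following holds: $a_1,b_1<\kappa$; or $a_1=1$ and $b_1\le\kappa$; or $b_1=1$ and $a_1\le\kappa$.
\end{theorem}

In particular, under GCH the size $\kappa$ in the negative relation of Theorem~\ref{thm:family} cannot be lowered for any $a_1$ with $2\le a_1<\kappa$, and the value $a_1=2$ there is least possible.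

Section~\ref{sec:regular} gives the diagonal construction behind Theorem~\ref{thm:family} for regular $\kappa$, where it needs no further tools, and locates the step that breaks for singular $\kappa$. Sections~\ref{sec:thin}--\ref{sec:construction} repair that step; the only result quoted there without proof, apart from textbook facts, is a theorem of Shelah \cite{Shelah} on the diamond principle. Theorems~\ref{thm:positive} and~\ref{thm:classification} are proved in Sections~\ref{sec:positive} and~\ref{sec:classification}; Section~\ref{sec:positive} depends only on Section~\ref{sec:prelim}.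

\section{Notation and standard facts}\label{sec:prelim}

An ordinal is the set of all smaller ordinals, and a cardinal is an ordinal not in bijection with a smaller one. Thus $B\cap\eta$ is the part of $B$ below $\eta$, and $\gamma+1$ is the set of ordinals $\le\gamma$. A subset of a limit ordinal $\varepsilon$ is \emph{bounded in $\varepsilon$} if its supremum is less than $\varepsilon$, and \emph{cofinal} otherwise. The \emph{cofinality} $\operatorname{cf}\varepsilon$ is the least size of a cofinal subset of $\varepsilon$, and every cofinal subset contains a cofinal subset of order type $\operatorname{cf}\varepsilon$. An infinite cardinal $\mu$ is \emph{regular} if $\operatorname{cf}\mu=\mu$ and \emph{singular} otherwise. If $\mu$ is regular, a union of fewer than $\mu$ sets of size less than $\mu$ has size less than $\mu$. Successor cardinals and $\aleph_0$ are regular, so a singular cardinal is an uncountable limit cardinal. A cardinal $\kappa$ is a \emph{strong limit} if $2^\mu<\kappa$ for all $\mu<\kappa$.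

Throughout, $\lambda=\kappa^+$. Every ordinal below $\lambda$ has size at most $\kappa$. By regularity, a subset of $\lambda$ has size $\lambda$ if and only if it is cofinal in $\lambda$, and if a set of size $\lambda$ is split into at most $\kappa$ classes, one class has size $\lambda$.

A subset of $\lambda$ is a \emph{club} if it is cofinal in $\lambda$ and contains the supremum of each of its nonempty bounded subsets. A subset of $\lambda$ is \emph{stationary} if it meets every club. For $B\in[\lambda]^\lambda$ the set of limit ordinals $\varepsilon<\lambda$ such that $B\cap\varepsilon$ is cofinal in $\varepsilon$ is a club. For regular $\mu<\lambda$ the set $\{\varepsilon<\lambda:\operatorname{cf}\varepsilon=\mu\}$ is stationary. For stationary $T\subseteq\lambda$, the \emph{diamond principle} $\diamondsuit_T$ asserts that there are sets $C_\varepsilon\subseteq\varepsilon$ $(\varepsilon\in T)$ such that for every $B\subseteq\lambda$ the set $\{\varepsilon\in T:C_\varepsilon=B\cap\varepsilon\}$ is stationary.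

\begin{theorem}[Shelah \cite{Shelah}]\label{thm:shelah}
If $\kappa$ is uncountable, $2^\kappa=\kappa^+$, and $T\subseteq\{\delta<\kappa^+:\operatorname{cf}\delta\ne\operatorname{cf}\kappa\}$ is stationary, then $\diamondsuit_T$ holds.
\end{theorem}

When $\kappa$ is singular we put $\chi=\operatorname{cf}\kappa$ and fix a strictly increasing sequence $\langle\kappa_i:i<\chi\rangle$ of infinite cardinals, cofinal in $\kappa$, with $\kappa_0\ge\chi$. We put $\mu_i=\kappa_i^+$. The $\mu_i$ are distinct regular cardinals, and $\chi<\mu_i\le\kappa_{i+1}<\kappa$. For $\kappa=\aleph_\omega$ one may take $\kappa_i=\aleph_i$ and $\mu_i=\aleph_{i+1}$. A \emph{filtration} of an ordinal $\alpha<\lambda$ is an increasing sequence $\langle E_i:i<\chi\rangle$ with $\bigcup_iE_i=\alpha$ and $|E_i|\le\kappa_i$. To get one, take an injection $h:\alpha\to\kappa$ and let $E_i=h^{-1}[\kappa_i]$.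

\section{The diagonal construction for regular $\kappa$}\label{sec:regular}

The idea is to replace the $2^\lambda$ sets $B\in[\lambda]^\lambda$ by only $\lambda$ test sets of size $\kappa$, and to let $X_\alpha$ pick a point from each of the first $\alpha$ test sets while moving away from each earlier $X_\beta$. On a first reading take $\kappa=\aleph_0$: the hypothesis is then the Continuum Hypothesis, and ``fewer than $\kappa$'' means ``finitely many''.

\begin{proposition}\label{prop:regular}
Let $\kappa$ be regular with $2^\kappa=\kappa^+=\lambda$. There are sets $X_\alpha\subseteq\lambda$ $(\alpha<\lambda)$ of size at most $\kappa$ such that $|X_\alpha\cap X_\beta|<\kappa$ for $\alpha\ne\beta$, and every $B\in[\lambda]^\lambda$ meets all but at most $\kappa$ of them.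
\end{proposition}

\begin{proof}
Since $\lambda^\kappa=(2^\kappa)^\kappa=2^\kappa=\lambda$, we can list $[\lambda]^\kappa$ as $\langle Z_\delta:\delta<\lambda\rangle$. Let $X_0=\emptyset$. Given $X_\beta$ for $\beta<\alpha$, list the ordinals below $\alpha$ as $\langle\beta_\nu:\nu<\kappa\rangle$, with repetitions if necessary. For each $\nu<\kappa$ pick
\[
x_\nu\in Z_{\beta_\nu}\setminus\bigcup_{\rho\le\nu}X_{\beta_\rho}
\]
if this set is nonempty, and let $X_\alpha$ be the set of points picked. Then $X_\alpha\cap X_{\beta_\rho}$ contains only points $x_\nu$ with $\nu<\rho$, so it has size less than $\kappa$.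

Let $B\in[\lambda]^\lambda$. It suffices to find $Z\in[B]^\kappa$ that is not covered by fewer than $\kappa$ of the sets $X_\gamma$. Indeed, let $Z=Z_\delta$ and $\alpha>\delta$. At stage $\alpha$ we have $\delta=\beta_\nu$ for some $\nu$, the point $x_\nu$ exists, and $x_\nu\in X_\alpha\cap B$.

Let $I=\{\beta:|X_\beta\cap B|=\kappa\}$. If $|I|<\kappa$, take any $Z\subseteq B\setminus\bigcup_{\beta\in I}X_\beta$ of size $\kappa$. Each $X_\gamma$ meets $Z$ in fewer than $\kappa$ points, so by regularity fewer than $\kappa$ of them do not cover $Z$. If $|I|\ge\kappa$, take $I'\in[I]^\kappa$ and $Z=\bigcup_{\beta\in I'}(X_\beta\cap B)$. Given $J\subseteq\lambda$ with $|J|<\kappa$, pick $\beta\in I'\setminus J$. Each $X_\gamma$ with $\gamma\in J$ meets $X_\beta\cap B$ in fewer than $\kappa$ points, so by regularity these sets do not cover $X_\beta\cap B\subseteq Z$.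
\end{proof}

Regularity was used only in the last paragraph, and there it is essential to the argument: for singular $\kappa$, a set of size $\kappa$ is a union of $\chi<\kappa$ sets of size less than $\kappa$, so small intersections no longer prevent a cover. The repair has two parts. First, we use test sets of the regular sizes $\mu_i$; a set $Y$ of size $\mu_i$ is not covered by $\kappa_i$ sets that each meet it in fewer than $\mu_i$ points. Second, since near disjointness only bounds intersections by $\kappa$, we can no longer find good test sets after the fact. We fix the test sets in advance and keep every $X_\alpha$ small on every one of them.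

\section{Test sets and thin sets}\label{sec:thin}

From here to the end of Section~\ref{sec:construction}, $\kappa$ is singular and $2^\kappa=\kappa^+=\lambda$.

The family of test sets must be rich enough that every $B\in[\lambda]^\lambda$ contains test sets of every size $\mu_i$, and sparse enough that a set of size $\kappa$ can be small on all of them. Taking all sets of size $\mu_i$ satisfies the first demand but not the second: a set that meets every set of size $\mu_0$ in fewer than $\mu_0$ points has itself fewer than $\mu_0$ points. The diamond principle provides a family with only one test set for each ordinal $\varepsilon$, and this test set is cofinal in $\varepsilon$. Let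
\[
S_i=\{\varepsilon<\lambda:\operatorname{cf}\varepsilon=\mu_i\},\qquad S=\bigcup_{i<\chi}S_i .
\]

\begin{lemma}\label{lem:guess}
There are sets $Y_\varepsilon\subseteq\varepsilon$ $(\varepsilon\in S)$, with $Y_\varepsilon$ cofinal in $\varepsilon$ of order type $\operatorname{cf}\varepsilon$, such that for every $B\in[\lambda]^\lambda$ and every $i<\chi$ there is $\varepsilon\in S_i$ with $Y_\varepsilon\subseteq B$.
\end{lemma}

\begin{proof}
Fix $i$. The set $S_i$ is stationary and $\mu_i\ne\chi=\operatorname{cf}\kappa$, so $\diamondsuit_{S_i}$ holds by Theorem~\ref{thm:shelah}; let $\langle C_\varepsilon:\varepsilon\in S_i\rangle$ witness it. For $\varepsilon\in S_i$ choose $Y_\varepsilon$ cofinal in $\varepsilon$ of order type $\mu_i$, with $Y_\varepsilon\subseteq C_\varepsilon$ whenever $C_\varepsilon$ is cofinal in $\varepsilon$. Given $B\in[\lambda]^\lambda$, the stationary set $\{\varepsilon\in S_i:C_\varepsilon=B\cap\varepsilon\}$ meets the club of limit ordinals $\varepsilon$ in which $B\cap\varepsilon$ is cofinal. For $\varepsilon$ in both sets, $C_\varepsilon$ is cofinal in $\varepsilon$, and so $Y_\varepsilon\subseteq C_\varepsilon\subseteq B$.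
\end{proof}

We fix such sets $Y_\varepsilon$ and call them \emph{test sets}. Nothing else about the diamond principle is used. For $\varepsilon\in S_i$ and $W\subseteq Y_\varepsilon$,
\begin{equation}\label{eq:bounded}
W\text{ is bounded in }\varepsilon\quad\text{if and only if}\quad|W|<\mu_i .
\end{equation}
Indeed, a bounded $W$ lies in a proper initial segment of $Y_\varepsilon$, whose order type is less than $\mu_i$, while a cofinal $W$ has at least $\operatorname{cf}\varepsilon=\mu_i$ elements.

\begin{definition}\label{def:thin}
A set $X\subseteq\lambda$ is \emph{thin} if $X\cap Y_\varepsilon$ is bounded in $\varepsilon$ for every $\varepsilon\in S$.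
\end{definition}

\begin{lemma}\label{lem:thin}
\begin{enumerate}
\item[(a)] Every subset of $\lambda$ of size less than $\mu_0$ is thin.
\item[(b)] If $\varepsilon\in S_i$, then a union of fewer than $\mu_i$ thin sets meets $Y_\varepsilon$ in fewer than $\mu_i$ points.
\item[(c)] A union of at most $\chi$ thin sets is thin.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from \eqref{eq:bounded}, since $\mu_0\le\mu_i$. In (b), each of the thin sets meets $Y_\varepsilon$ in fewer than $\mu_i$ points by \eqref{eq:bounded}, and $\mu_i$ is regular. Part (c) follows from (b) and \eqref{eq:bounded}, since $\chi<\mu_i$ for every $i$.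
\end{proof}

Part (b) is the substitute for regularity: if $B$ is given and $Y_{\varepsilon_i}\subseteq B$ with $\varepsilon_i\in S_i$ for all $i$, then $\bigcup_iY_{\varepsilon_i}$ is a subset of $B$ of size $\kappa$ that is not covered by fewer than $\kappa$ thin sets.

\section{Thin selections}\label{sec:selection}

The set $X_\alpha$ will be built in $\chi$ steps. At step $i$ we pick one point from each of up to $\kappa_i$ test sets of size $\mu_i$, and the set of picked points must be thin. By \eqref{eq:bounded} a set of size at most $\kappa_i$ is automatically small on the test sets of size $\mu_j$ with $j\ge i$. The danger lies in the test sets of size $\mu_j$ with $j<i$: a careless choice may contain a cofinal part of one of them.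

\begin{lemma}\label{lem:selection}
Let $i<\chi$, let $D\subseteq S_i$ with $|D|<\mu_i$, and for $\varepsilon\in D$ let $W_\varepsilon\subseteq Y_\varepsilon$ have size $\mu_i$. Then there are $q_\varepsilon\in W_\varepsilon$ $(\varepsilon\in D)$ such that $\{q_\varepsilon:\varepsilon\in D\}$ is thin.
\end{lemma}

For $i=0$ any choice works, by Lemma~\ref{lem:thin}(a). The next case shows the two moves of the proof.

\begin{example}\label{ex:selection}
Let $\kappa=\aleph_\omega$, $\mu_0=\aleph_1$, $\mu_1=\aleph_2$, $i=1$, and let $D$ have order type $\omega_1$, say $D=\{\varepsilon_\nu:\nu<\omega_1\}$ in increasing order with supremum $\alpha$. Then $\operatorname{cf}\alpha=\aleph_1$, so $\alpha\in S_0$. The selection $Q$ has size at most $\aleph_1$, so it can fail to be thin only by meeting some $Y_\varepsilon$ with $\varepsilon\in S_0$ cofinally in $\varepsilon$.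

The first move is to pick high: choose $q_{\varepsilon_\nu}$ above $\sup_{\rho<\nu}\varepsilon_\rho$. This supremum is less than $\varepsilon_\nu$ because $\operatorname{cf}\varepsilon_\nu=\aleph_2$, and $W_{\varepsilon_\nu}$ has $\aleph_2$ points above it. Now for $\varepsilon<\alpha$, say $\varepsilon\le\varepsilon_\nu$, only the countably many points $q_{\varepsilon_\rho}$ with $\rho\le\nu$ can lie below $\varepsilon$, so $Q\cap Y_\varepsilon$ is bounded in $\varepsilon$ when $\varepsilon\in S$. For $\varepsilon>\alpha$ the whole set $Q$ is bounded by $\alpha$. One dangerous ordinal remains, $\varepsilon=\alpha$, and it carries one test set. The second move is to avoid this set outright: choose all points outside $Y_\alpha$, which is possible because $|Y_\alpha|=\aleph_1<\aleph_2$.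
\end{example}

In general we cut $\sup D$ into intervals, select within each interval by induction, and avoid the test sets at the few ordinals where infinitely many intervals accumulate. Allowing arbitrary large subsets $W_\varepsilon$ of $Y_\varepsilon$ is what makes the induction run: both moves just shrink $W_\varepsilon$.

\begin{proof}[Proof of Lemma~\ref{lem:selection}]
Fix $i$. We argue by induction on $\alpha=\sup D$, which is less than $\lambda$ because $|D|<\lambda$, for all $D$ and all families $\langle W_\varepsilon\rangle$ at once. For $D=\emptyset$ there is nothing to prove. Let $D\ne\emptyset$.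

\emph{Case 1: $\alpha\in D$.} The set $D'=D\setminus\{\alpha\}$ is a subset of $\alpha$ of size less than $\mu_i=\operatorname{cf}\alpha$, so $\sup D'<\alpha$. Take a thin selection for $D'$ by induction and add any point $q_\alpha\in W_\alpha$. The result is thin by Lemma~\ref{lem:thin}(a) and (c).

\emph{Case 2: $\alpha\notin D$.} Then $\alpha$ is a limit ordinal and $D$ is cofinal in $\alpha$, so $\theta=\operatorname{cf}\alpha\le|D|<\mu_i$. Choose a strictly increasing sequence $\langle\gamma_\nu:\nu<\theta\rangle$ cofinal in $\alpha$, with $\gamma_0=0$ and $\gamma_\nu=\sup_{\rho<\nu}\gamma_\rho$ for limit $\nu$. Put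
\[
I_\nu=\{\xi:\gamma_\nu<\xi\le\gamma_{\nu+1}\},\qquad L=\{\gamma_\nu:\nu<\theta\text{ a limit ordinal}\}\cup\{\alpha\}.
\]
The intervals $I_\nu$ are disjoint, and every $\xi$ with $0<\xi<\alpha$ lies in $L$ or in some $I_\nu$: if $\rho$ is least with $\gamma_\rho\ge\xi$, then either $\rho=\nu+1$ and $\xi\in I_\nu$, or $\rho$ is a limit and $\gamma_\rho=\sup_{\nu<\rho}\gamma_\nu\le\xi$, so that $\xi=\gamma_\rho\in L$.

For limit $\nu<\theta$ we have $\operatorname{cf}\gamma_\nu=\operatorname{cf}\nu<\theta$. So every member of $L$ has cofinality at most $\theta<\mu_i$. This has two consequences. First, $L\cap D=\emptyset$, so $D$ is the disjoint union of the sets $D_\nu=D\cap I_\nu$. Second, the set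
\[
P=\bigcup\{Y_\varepsilon:\varepsilon\in L\cap S\}
\]
is a union of at most $\theta$ sets of size at most $\theta$, so $|P|\le\theta<\mu_i$.

For $\varepsilon\in D_\nu$ let $W'_\varepsilon=W_\varepsilon\setminus(P\cup(\gamma_\nu+1))$. Since $\gamma_\nu<\varepsilon$, the set $W_\varepsilon\cap(\gamma_\nu+1)$ is bounded in $\varepsilon$ and has fewer than $\mu_i$ points by \eqref{eq:bounded}. Hence $|W'_\varepsilon|=\mu_i$. Since $\sup D_\nu\le\gamma_{\nu+1}<\alpha$, the induction hypothesis gives points $q_\varepsilon\in W'_\varepsilon$ $(\varepsilon\in D_\nu)$ such that $Q_\nu=\{q_\varepsilon:\varepsilon\in D_\nu\}$ is thin. These points satisfy $\gamma_\nu<q_\varepsilon<\varepsilon\le\gamma_{\nu+1}$ and $q_\varepsilon\notin P$.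

Let $Q=\bigcup_{\nu<\theta}Q_\nu\subseteq\alpha$. Lemma~\ref{lem:thin}(c) does not apply, as $\theta$ may exceed $\chi$, so we check directly that $Q\cap Y_\varepsilon$ is bounded in $\varepsilon$ for each $\varepsilon\in S$.
\begin{itemize}
\item If $\varepsilon>\alpha$, then $Q\cap Y_\varepsilon$ is bounded by $\alpha<\varepsilon$.
\item If $\varepsilon\in L$, then $Y_\varepsilon\subseteq P$, so $Q\cap Y_\varepsilon=\emptyset$.
\item Otherwise $\varepsilon\in I_\nu$ for some $\nu$. For $\rho<\nu$ the points of $Q_\rho$ are below $\gamma_{\rho+1}\le\gamma_\nu$. For $\rho>\nu$ they are above $\gamma_\rho\ge\gamma_{\nu+1}\ge\varepsilon$, so they are not in $Y_\varepsilon$. Hence $Q\cap Y_\varepsilon\subseteq\gamma_\nu\cup(Q_\nu\cap Y_\varepsilon)$, which is bounded in $\varepsilon$ because $\gamma_\nu<\varepsilon$ and $Q_\nu$ is thin. \qedhere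
\end{itemize}
\end{proof}

\section{Proof of Theorem~\ref{thm:family}}\label{sec:construction}

We follow Proposition~\ref{prop:regular}, with a filtration of $\alpha$ in place of the list $\langle\beta_\nu\rangle$. One point needs care. At step $i$ of stage $\alpha$ we must avoid up to $\kappa_i$ earlier thin sets, and these may cover a test set of size $\mu_j$ with $j<i$. We have no control over the step at which a given index $\delta<\alpha$ enters the filtration. So the index $\delta$ must carry a test set of every size, and we enumerate sequences of test sets, not single ones.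

Since $\lambda^\chi\le(2^\kappa)^\kappa=2^\kappa=\lambda$, we can list $\prod_{i<\chi}S_i$ as $\langle e_\delta:\delta<\lambda\rangle$; thus $e_\delta(i)\in S_i$. We define thin sets $X_\alpha$ by recursion on $\alpha<\lambda$. Suppose that thin sets $X_\beta$ $(\beta<\alpha)$ are given, and fix a filtration $\langle E_i:i<\chi\rangle$ of $\alpha$. For $i<\chi$ let
\[
D_i=\{e_\delta(i):\delta\in E_i\}\subseteq S_i,\qquad W_\varepsilon=Y_\varepsilon\setminus\bigcup_{\beta\in E_i}X_\beta\quad(\varepsilon\in D_i).
\]
We have $|D_i|\le|E_i|\le\kappa_i<\mu_i$. By Lemma~\ref{lem:thin}(b) the removed union meets $Y_\varepsilon$ in fewer than $\mu_i$ points, so $|W_\varepsilon|=\mu_i$. Lemma~\ref{lem:selection} gives a thin set $Q_i$ consisting of one point of $W_\varepsilon$ for each $\varepsilon\in D_i$. Thus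
\begin{enumerate}
\item[(i)] $|Q_i|\le\kappa_i$;
\item[(ii)] $Q_i\cap X_\beta=\emptyset$ for all $\beta\in E_i$;
\item[(iii)] $Q_i\cap Y_{e_\delta(i)}\ne\emptyset$ for all $\delta\in E_i$.
\end{enumerate}
Put $X_\alpha=\bigcup_{i<\chi}Q_i$. It is thin by Lemma~\ref{lem:thin}(c), so the recursion continues, and $|X_\alpha|\le\chi\cdot\kappa=\kappa$ by (i).

\emph{Property (1).} Let $\beta<\alpha$, and choose $j$ with $\beta\in E_j$ in the filtration used at stage $\alpha$. For $i\ge j$ we have $\beta\in E_i$, so $Q_i\cap X_\beta=\emptyset$ by (ii). Hence $X_\alpha\cap X_\beta\subseteq\bigcup_{i<j}Q_i$, which has size at most $\chi\cdot\kappa_j=\kappa_j<\kappa$ by (i).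

\emph{Property (2).} Let $B\in[\lambda]^\lambda$. By Lemma~\ref{lem:guess} choose $\varepsilon_i\in S_i$ with $Y_{\varepsilon_i}\subseteq B$ for each $i<\chi$, and let $\delta=\delta(B)$ be such that $e_\delta=\langle\varepsilon_i:i<\chi\rangle$. Let $\alpha>\delta$, and choose $i$ with $\delta\in E_i$ in the filtration used at stage $\alpha$. By (iii), $Q_i$ meets $Y_{\varepsilon_i}\subseteq B$. So $X_\alpha\cap B\ne\emptyset$ for all $\alpha>\delta(B)$, and at most $\kappa$ ordinals $\alpha$ are left out.

For the stronger form, split $B$ into $\kappa$ disjoint sets $B_\nu$ $(\nu<\kappa)$ of size $\lambda$, and let $\delta^*=\sup_\nu\delta(B_\nu)<\lambda$. For $\alpha>\delta^*$ the set $X_\alpha$ meets every $B_\nu$, so $\kappa\le|X_\alpha\cap B|\le|X_\alpha|\le\kappa$. This completes the proof of Theorem~\ref{thm:family}. \qed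

\begin{remark}
The hypothesis $2^\kappa=\kappa^+$ is used twice: in Theorem~\ref{thm:shelah} and in the enumeration of $\prod_iS_i$. The choice $\kappa_0\ge\chi$, which is possible because $\kappa$ is singular, gives $\mu_i>\chi$. This serves both to make Theorem~\ref{thm:shelah} applicable to $S_i$ and to keep the union of the $\chi$ sets $Q_i$ thin.
\end{remark}

\section{Rectangles in a set that meets all large rectangles}\label{sec:positive}

We turn to Theorem~\ref{thm:positive}. A pigeonhole argument would produce many rows with a large common part if the rows lived on a set of size $\kappa$, but a priori they are spread over all of $\lambda$. Below the diagonal they can be confined. For $L\subseteq\lambda\times\lambda$ write $L_x=\{y:(x,y)\in L\}$.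

\begin{lemma}\label{lem:trap}
Let $\kappa$ be an infinite cardinal, $\lambda=\kappa^+$, $U,V\in[\lambda]^\lambda$, and let $L\subseteq\{(x,y)\in U\times V:y\le x\}$ meet every $\lambda\times\lambda$ rectangle contained in $U\times V$.
\begin{enumerate}
\item[(a)] There is $\eta<\lambda$ such that $|L_x\cap\eta|=\kappa$ for all $x\in U$ with $x\ge\eta$.
\item[(b)] If $\kappa$ is a singular strong limit cardinal, then $L$ contains a $\lambda\times\theta$ rectangle for every $\theta<\kappa$.
\end{enumerate}
\end{lemma}

The condition $y\le x$ cannot be dropped: the set $\{(x,y):y>x\}$ meets every $\lambda\times\lambda$ rectangle, but its row at $x$ has no point below $x$.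

\begin{proof}
(a) We first show that for every $V'\in[V]^\lambda$ there is $\eta<\lambda$ such that $L_x\cap V'\cap\eta\ne\emptyset$ for all $x\in U$ with $x\ge\eta$. Suppose that no $\eta$ works for $V'$. By recursion on $\xi<\lambda$, choose $y_\xi\in V'$ larger than all $x_\zeta$ and $y_\zeta$ with $\zeta<\xi$. Then, since $\eta=y_\xi+1$ does not work, choose $x_\xi\in U$ with $x_\xi>y_\xi$ and $L_{x_\xi}\cap V'\cap(y_\xi+1)=\emptyset$. Both sequences are strictly increasing. Consider a pair $(x_\zeta,y_\xi)$. If $\xi\le\zeta$, then $y_\xi\in V'\cap(y_\zeta+1)$, so $y_\xi\notin L_{x_\zeta}$. If $\xi>\zeta$, then $y_\xi>x_\zeta$, so the pair is above the diagonal and not in $L$. Thus $\{x_\zeta:\zeta<\lambda\}\times\{y_\xi:\xi<\lambda\}$ is a $\lambda\times\lambda$ rectangle in $U\times V$ that misses $L$, a contradiction.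

Now split $V$ into $\kappa$ disjoint sets $V_\nu$ $(\nu<\kappa)$ of size $\lambda$, let $\eta_\nu$ work for $V_\nu$, and put $\eta=\sup_\nu\eta_\nu<\lambda$. For $x\in U$ with $x\ge\eta$, the set $L_x\cap\eta$ meets each $V_\nu$, so it has at least $\kappa$ points. It has at most $|\eta|\le\kappa$ points.

(b) We may assume that $\theta$ is infinite. Let $\eta$ be as in (a), so $|\eta|=\kappa$. One would like to choose a $\theta$-element subset of each $L_x\cap\eta$ and find $\lambda$ rows with the same choice, but for $\theta\ge\chi$ there are $\kappa^\theta>\kappa$ such subsets, by K\"onig's inequality $\kappa^{\operatorname{cf}\kappa}>\kappa$. So we first localize. Let $\langle E_i:i<\chi\rangle$ be a filtration of $\eta$. For each $x\in U$ with $x\ge\eta$ there is $i(x)<\chi$ with $|L_x\cap E_{i(x)}|\ge\theta$, since otherwise $|L_x\cap\eta|\le\chi\cdot\theta<\kappa$. The number of pairs $(i,M)$ with $i<\chi$ and $M\subseteq E_i$ is at most $\sum_{i<\chi}2^{\kappa_i}\le\chi\cdot\kappa=\kappa$, because $\kappa$ is a strong limit. Hence there is $U'\in[U]^\lambda$ on which the pair $(i(x),L_x\cap E_{i(x)})$ has a constant value $(i,M)$.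 Then $U'\times M\subseteq L$ and $|M|\ge\theta$, and we shrink $M$ to size $\theta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
A rectangle that misses $K_1$ lies in $K_0$, so $K_1$ meets every $\lambda\times\lambda$ rectangle. Split $K_1$ along the diagonal into $K^{\le}=\{(\alpha,\beta)\in K_1:\beta\le\alpha\}$ and $K^{>}=\{(\alpha,\beta)\in K_1:\beta>\alpha\}$.

\emph{Case I: $K^{\le}$ meets every $\lambda\times\lambda$ rectangle.} Apply Lemma~\ref{lem:trap} with $U=V=\lambda$ and $L=K^{\le}$. Part (b) gives a $\lambda\times\theta$ rectangle in $K_1$ for every $\theta<\kappa$, which is (1). Part (a) gives a row with $|R_\alpha|\ge|L_\alpha|\ge\kappa$, which is (2).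

\emph{Case II: some $\lambda\times\lambda$ rectangle $A_0\times B_0$ misses $K^{\le}$.} Every $\lambda\times\lambda$ rectangle inside $A_0\times B_0$ meets $K_1$ and misses $K^{\le}$, so it meets $K^{>}$. Exchange the coordinates: let $U=B_0$, $V=A_0$ and
\[
L=\{(\beta,\alpha)\in B_0\times A_0:(\alpha,\beta)\in K^{>}\}.
\]
Then $L$ satisfies the hypotheses of Lemma~\ref{lem:trap}. A $\lambda\times\theta$ rectangle in $L$ is a $\theta\times\lambda$ rectangle in $K_1$ with its coordinates exchanged, so part (b) gives (1). For (2), take $\eta$ from part (a). For each of the $\lambda$ many $\beta\in B_0$ with $\beta\ge\eta$ there is $\alpha<\eta$ with $(\alpha,\beta)\in K_1$. Since $|\eta|\le\kappa$, one $\alpha$ serves $\lambda$ many $\beta$, and $|R_\alpha|=\lambda$.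
\end{proof}

The proof of (2) uses only Lemma~\ref{lem:trap}(a); the hypotheses that $\kappa$ is singular and a strong limit enter only in (1). Both alternatives in (1) are needed: the set $K_1$ of Example~\ref{ex:order} contains no $1\times\lambda$ rectangle, and its mirror image in the diagonal contains no $\lambda\times1$ rectangle.

\section{The classification}\label{sec:classification}

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
Under GCH we have $2^\kappa=\kappa^+$, and $2^\mu=\mu^+<\kappa$ for every infinite $\mu<\kappa$ because $\kappa$ is a limit cardinal. So Theorems~\ref{thm:positive} and~\ref{thm:family} both apply. The relation in question is $P(a_1,b_1)$, and we use the monotonicity and the symmetry of $P$ noted in Section~\ref{sec:intro}.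

Suppose that one of the three conditions holds, and let $\lambda\times\lambda=K_0\cup K_1$ with no $\lambda\times\lambda$ rectangle in $K_0$. If $a_1,b_1<\kappa$, let $\theta=\max(a_1,b_1)$. Each of the two rectangles in Theorem~\ref{thm:positive}(1) contains a $\theta\times\theta$ rectangle, and hence an $a_1\times b_1$ rectangle. If $a_1=1$ and $b_1\le\kappa$, the row in Theorem~\ref{thm:positive}(2) contains a $1\times b_1$ rectangle. The case $b_1=1$, $a_1\le\kappa$ follows by symmetry.

Suppose that none of the conditions holds. Then $a_1\ge\kappa$ or $b_1\ge\kappa$. The list of conditions does not change when $a_1$ and $b_1$ are exchanged, so by symmetry we may assume $b_1\ge\kappa$. If $a_1\ge2$, then $P(a_1,b_1)$ would imply $P(2,\kappa)$, which fails by Theorem~\ref{thm:family}. If $a_1=1$, the failure of the second condition gives $b_1=\lambda$, and $P(1,\lambda)$ fails by Example~\ref{ex:order}.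
\end{proof}

\begin{thebibliography}{9}

\bibitem{PR}
\emph{Partition relations for cardinal numbers},
\texttt{http://old.renyi.hu/\textasciitilde p\_erdos/1965-14.pdf}.

\bibitem{Shelah}
S.~Shelah, \emph{Diamonds}, Proc. Amer. Math. Soc. \textbf{138} (2010), 2151--2161.

\end{thebibliography}
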